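\title{Odd maps and the connectivity of Vietoris--Rips metric thickenings of spheres}

\begin{abstract}
Let $s_{n,k}$ be the infimum of the $t$ such that every odd map $f\colon S^n\to\mathbb{R}^k$ has the origin in the convex hull of the image of some set of diameter at most $t$, and let $r_{n,k}$ be the infimum of the scales at which the Vietoris--Rips metric thickening of $S^n$ is $(k-1)$-connected. One has $s_{n,k}\le r_{n,k}$, and equality has been conjectured. We show that $s_{2,5}=\arccos(-\frac13)<r_{2,5}$, and that the conjecture fails, for suitable $k$, for every $n\ge2$ with $n\ne3$. It holds for $n=1$ by a theorem of Moy; the case $n=3$ is not decided here. Both numbers are estimated with one odd map, from the join of $S^n$ with the space of inscribed regular simplices to the thickening.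
\end{abstract}

\section{Two thresholds}\label{sec:intro}

Let $S^n\subset\mathbb{R}^{n+1}$ be the unit sphere with the geodesic metric $d$, so that $\operatorname{diam}S^n=\pi$. All maps are continuous. A map $f$ between spaces with involutions, written $x\mapsto -x$, is \emph{odd} if $f(-x)=-f(x)$. By the Borsuk--Ulam theorem an odd map $f\colon S^n\to\mathbb{R}^k$ has a zero if $k\le n$. For $k>n$ it need not have one, but the origin still lies in the convex hull of $f(\{x,-x\})$, and one may ask how small a set $X$ with $0\in\operatorname{conv}f(X)$ can be guaranteed. For integers $n,k\ge1$ let $s_{n,k}$ be the infimum of the $t\ge0$ with the following property: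
\begin{quote}
for every odd $f\colon S^n\to\mathbb{R}^k$ there is $X\subseteq S^n$ with $\operatorname{diam}X\le t$ and $0\in\operatorname{conv}f(X)$.
\end{quote}
The property passes from $t$ to all larger values, and $s_{n,k}$ is the supremum over odd $f$ of the infimum of the diameters of sets $X$ with $0\in\operatorname{conv}f(X)$.

Convex combinations of points of small sets form a space. For $t\ge0$ the \emph{Vietoris--Rips metric thickening} $V_t=\mathrm{VR}^m(S^n;t)$ consists of the finitely supported probability measures $\mu=\sum_i\lambda_i\delta_{x_i}$ on $S^n$ whose support has diameter at most $t$. It carries the $1$-Wasserstein metric $W_1(\mu,\mu')=\inf_\gamma\int d\,d\gamma$, the infimum taken over probability measures $\gamma$ on $S^n\times S^n$ with marginals $\mu$ and $\mu'$, and the involution induced by $x\mapsto-x$. The spaces $V_t$ grow from $V_0=S^n$, the Dirac measures, to $V_\pi$, which is convex and hence contractible. A nonempty space is \emph{$(k-1)$-connected} if every map to it from a sphere $S^i$ with $i\le k-1$ extends to the disk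 $D^{i+1}$. Put
\[
r_{n,k}=\inf\{\,t\ge0 : V_t\text{ is }(k-1)\text{-connected}\,\}\in[0,\pi].
\]
Both thresholds are monotone in $k$: $r_{n,k}\le r_{n,k+1}$ by definition, and $s_{n,k}\le s_{n,k+1}$ because an odd map to $\mathbb{R}^k$ is an odd map to $\mathbb{R}^{k+1}$.

An odd map $f\colon S^n\to\mathbb{R}^k$ induces the odd map $F_f\colon V_t\to\mathbb{R}^k$, $F_f(\mu)=\int f\,d\mu=\sum_i\lambda_if(x_i)$. A convex combination involves finitely many points, so
\begin{equation}\label{eq:link}
F_f\text{ has a zero on }V_t\iff 0\in\operatorname{conv}f(X)\text{ for some }X\text{ with }\operatorname{diam}X\le t.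
\end{equation}
It is known that every odd $f$ admits such an $X$ with $\operatorname{diam}X\le r_{n,k}$, and hence that
\begin{equation}\label{eq:sler}
s_{n,k}\le r_{n,k}.
\end{equation}
We recall why \eqref{eq:sler} holds. Let $V_t$ be $(k-1)$-connected. The sphere $S^k$ has a cell structure with two antipodal cells in each dimension $0,\dots,k$. One builds an odd map $g\colon S^k\to V_t$ by induction on the dimension: extend over one cell by connectivity and over the other by symmetry. Then $F_f\circ g\colon S^k\to\mathbb{R}^k$ is odd and has a zero, and \eqref{eq:link} gives $s_{n,k}\le t$.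

For $k\le n$ both numbers are $0$, since $V_0=S^n$ is $(n-1)$-connected. On the circle they agree for all $k$ (Proposition~\ref{prop:circle}). So one would guess that \eqref{eq:sler} is always sharp, and this is Conjecture~33 of \cite{proposal}:
\begin{quote}
\textbf{Conjecture.} \emph{$s_{n,k}=r_{n,k}$ for all integers $n,k\ge1$.}
\end{quote}
The argument for \eqref{eq:sler} also shows where a gap can open. It needs only that odd maps $V_t\to\mathbb{R}^k$ have zeros. This can be forced by one nonzero power of a mod~$2$ cohomology class, whereas connectivity is destroyed by any homology class at all.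

\begin{theorem}\label{thm:A}
$s_{2,5}=s_{2,6}=\arccos(-\frac13)<r_{2,5}\le r_{2,6}$. In particular, the conjecture is false.
\end{theorem}

For the general statement put $t_n=\arccos\bigl(-\frac1{n+1}\bigr)$. A \emph{regular simplex} is a set $y$ of $n+2$ points of $S^n$ with pairwise inner products $-\frac1{n+1}$, that is, pairwise distances $t_n$. The regular simplices form a closed connected manifold $Y_n=SO(n+1)/A_{n+2}$ with the free involution $y\mapsto-y$ (Section~\ref{sec:critical}). Let $w_Y\in H^1(Y_n/\pm;\mathbb{F}_2)$ be the class of the double cover $Y_n\to Y_n/\pm$.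

\begin{theorem}\label{thm:criteria}
Let $n\ge1$.
\begin{enumerate}
\item[(1)] There is $\varepsilon_n>0$ such that, if $c\ge1$ and $H_c(Y_n;\mathbb{Z})\ne0$, then $r_{n,k}\ge t_n+\varepsilon_n$ for all $k\ge n+2+c$.
\item[(2)] If $w_Y^h\ne0$ in $H^h(Y_n/\pm;\mathbb{F}_2)$, then $s_{n,k}=t_n$ for $n+1\le k\le n+1+h$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:ranges}
Let $n\ge1$ and $N=2^{\lfloor\log_2(n+1)\rfloor}$.
\begin{enumerate}
\item[(1)] $s_{n,k}=t_n$ for $n+1\le k\le n+N$; also $s_{6,11}=t_6$.
\item[(2)] If $n\ge2$, then $r_{n,k}>t_n$ for all $k\ge n+5$; also $r_{4,8}>t_4$ and $r_{5,9}>t_5$.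
\item[(3)] $s_{n,k}<r_{n,k}$ for $(n,k)=(2,5),(2,6),(4,8),(5,9),(6,11)$, and for all $n\ge7$ and $n+5\le k\le n+N$, a range that contains $n+5,\dots,n+8$. So the conjecture fails for every $n\ge2$ with $n\ne3$.
\end{enumerate}
\end{theorem}

\begin{proposition}\label{prop:circle}
$s_{1,k}=r_{1,k}$ for all $k\ge1$.
\end{proposition}

Proposition~\ref{prop:circle} depends on a theorem of Moy \cite{moy}. We do not decide the conjecture for $n=3$, nor for the other pairs $(n,k)$ with $k>n$ outside the ranges above.

All estimates come from one odd map $J$ from the join $Q_n=Y_n*S^n$ to $V_{t_n}$ (Sections~\ref{sec:model} and~\ref{sec:G}). It is injective on homology even after passing to $V_t$ with $t$ slightly above $t_n$, which bounds $r_{n,k}$ from below (Section~\ref{sec:survive}). It also turns an odd map $f$ with no zero of $F_f$ into an odd map from $Q_n$ to a sphere, which bounds $s_{n,k}$ from above (Section~\ref{sec:counter}). The proof of Theorem~\ref{thm:A} ends in Section~\ref{sec:counter}.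

\section{The first critical scale}\label{sec:critical}

\subsection*{Measures}
Let $\mathcal{P}(S^n)\supset V_t$ be the space of Borel probability measures on $S^n$. The metric $W_1$ induces on it the weak topology, in which it is compact. We use four standard consequences. The function $\mu\mapsto\int g\,d\mu$ is continuous for continuous $g$. The measure $\sum\lambda_i\delta_{p_i}$ depends continuously on $(\lambda_i,p_i)$. If $P_\tau$ is a continuous family of self-maps of a compact set $K\subseteq S^n$, then $(P_\tau)_*\mu$ is jointly continuous in $\tau$ and in $\mu$ supported on $K$. If $\mu_j\to\mu$ and $O$ is open, then $\mu(O)\le\liminf\mu_j(O)$. The \emph{barycenter} $\beta(\mu)=\int x\,d\mu\in\mathbb{R}^{n+1}$ is $F_f$ for the inclusion $f\colon S^n\hookrightarrow\mathbb{R}^{n+1}$.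

\subsection*{Regular simplices}
The Gram matrix of a regular simplex $y$ is $\frac{n+2}{n+1}I-\frac1{n+1}\mathbf{1}\mathbf{1}^{T}$, and its kernel is spanned by $\mathbf{1}=(1,\dots,1)^T$. So $\sum_{v\in y}v=0$ is, up to scalars, the only linear relation in $y$, and $y$ spans $\mathbb{R}^{n+1}$. Let $\nu_y$ be the uniform measure on $y$. The next lemma finds the first scale at which $\beta$ vanishes, and its zero set at that scale.

\begin{lemma}\label{lem:simplex}
\begin{enumerate}
\item[(a)] If $X\subseteq S^n$ and $0\in\operatorname{conv}X$, then $\operatorname{diam}X\ge t_n$; if moreover $\operatorname{diam}X\le t_n$, then $X$ is a regular simplex.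
\item[(b)] If $\mu\in\mathcal{P}(S^n)$ has $\operatorname{diam}\operatorname{supp}\mu\le t_n$ and $\beta(\mu)=0$, then $\mu=\nu_y$ for a regular simplex $y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\operatorname{diam}X\le t_n$, so that all inner products in $X$ are at least $c=-\frac1{n+1}$. By Carath\'eodory's theorem, $0=\sum_{i=1}^m\lambda_ix_i$ with $m\le n+2$, distinct $x_i\in X$, $\lambda_i>0$ and $\sum\lambda_i=1$. Put $q=\sum\lambda_i^2$; then $q\ge\frac1m\ge\frac1{n+2}$ by Cauchy--Schwarz, and
\[
0=\Bigl|\sum\lambda_ix_i\Bigr|^2\ge q+c(1-q)=q(1-c)+c\ge\frac{1+(n+1)c}{n+2}=0 .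
\]
Equality forces $m=n+2$ and $\langle x_i,x_j\rangle=c$ for $i\neq j$. So the $x_i$ form a regular simplex and $\operatorname{diam}X=t_n$. It remains to see that $X$ has no further point. Let $z\in X$. Write $z$ as a linear combination of the $x_i$ and subtract the least coefficient times $\sum x_i=0$; this gives $z=\sum\mu_ix_i$ with all $\mu_i\ge0$ and some $\mu_{i_0}=0$. With $M=\sum\mu_i$ we get $c\le\langle z,x_{i_0}\rangle=cM$, so $M\le1$, while $1=|z|\le M$ by the triangle inequality. Equality in the triangle inequality for distinct unit vectors leaves one nonzero $\mu_i$, and $z=x_i$.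

(b) The set $X=\operatorname{supp}\mu$ is compact, so $\operatorname{conv}X$ is compact and contains $\beta(\mu)$, since otherwise a hyperplane would separate them. By (a), $X=y$ is a regular simplex. The weights of $\mu$ give a linear relation in $y$, so they are equal.
\end{proof}

\begin{lemma}\label{lem:lower}
If $k\ge n+1$, then $s_{n,k}\ge t_n$. If $t<t_n$, then $V_t$ is not $n$-connected.
\end{lemma}

\begin{proof}
For the first claim apply Lemma~\ref{lem:simplex}(a) to $f\colon S^n\hookrightarrow\mathbb{R}^{n+1}\subseteq\mathbb{R}^k$. For $t<t_n$ the map $\beta$ has no zero on $V_t$, and the composite $S^n\hookrightarrow V_t\to\mathbb{R}^{n+1}\setminus0$ is the inclusion, which is not null-homotopic. So $S^n\hookrightarrow V_t$ is not null-homotopic.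
\end{proof}

\subsection*{The space $Y$}
Write $Y=Y_n$. Two ordered regular simplices have the same Gram matrix and span $\mathbb{R}^{n+1}$, so exactly one element of $O(n+1)$ carries one to the other. Hence $O(n+1)$ acts transitively on $Y$, the stabilizer of $y$ is the symmetric group $S_{n+2}$ of its points, and $Y=O(n+1)/S_{n+2}$. The transposition of $v,v'\in y$ is the reflection with normal $v-v'$, so the determinant restricts to the sign and $Y=SO(n+1)/A_{n+2}$, a closed connected manifold. Inner products in $y$ are $1$ or $-\frac1{n+1}\ne-1$, so $-y\ne y$.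

Let $C_y=\operatorname{conv}y$. Every $z\in\mathbb{R}^{n+1}$ is uniquely $\sum_{v\in y}\lambda_vv$ with $\sum\lambda_v=1$, and $\langle z,v\rangle=\lambda_v-\frac{1-\lambda_v}{n+1}$ determines $\lambda_v$. Thus $C_y=\{z:\langle z,v\rangle\ge-\frac1{n+1}\text{ for all }v\in y\}$, the origin is an interior point, and for $z\in C_y$ and $u\in S^n$ we may put
\[
\sigma(y,z)=\sum_{v\in y}\frac{1+(n+1)\langle z,v\rangle}{n+2}\,\delta_v\in V_{t_n},\qquad
z(y,u)=\frac{u}{(n+1)\max_{v\in y}\langle -u,v\rangle}.
\]
Here $\sigma(y,z)$ is the measure on $y$ with barycenter $z$, so $\beta(\sigma(y,z))=z$ and $\sigma(y,0)=\nu_y$; and $z(y,u)$ is the point of $\partial C_y$ on the ray through $u$. Both maps are continuous and $O(n+1)$-equivariant.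

\section{The test map and the circle at scale $2\pi/3$}\label{sec:model}

At scale $t_n$ each $y\in Y$ contributes to $V_{t_n}$ an $(n+1)$-cell $\sigma(y,C_y)$, on which $\beta$ vanishes once. On the boundary of the cell $\beta\ne0$, and one expects this boundary to deform to the standard copy of $S^n$. If it does so continuously in $y$, then $V_{t_n}$ receives a map from a family of disks, indexed by $Y$, with common boundary $S^n$. This family is the join
\[
Q=Q_n=(Y\times D^{n+1})/\!\sim,\qquad (y,x)\sim(y',x)\ \text{ if }|x|=1 .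
\]
It is a compact connected Hausdorff space containing $S^n=\{|x|=1\}$. The involution $(y,x)\mapsto(-y,-x)$ is free, because $-y\ne y$ and $-x\ne x$ on $S^n$.

\begin{lemma}\label{lem:G}
Let $\partial E=\{(y,z):y\in Y,\ z\in\partial C_y\}$. There is an $O(n+1)$-equivariant homotopy $G\colon\partial E\times[0,1]\to V_{t_n}$ with $G_0=\sigma$, $G_1(y,z)=\delta_{z/|z|}$, and $\beta\circ G\ne0$ everywhere.
\end{lemma}

The proof is in Section~\ref{sec:G}. Put $\zeta(y,x)=2|x|\,z(y,x/|x|)$ for $x\ne0$ and $\zeta(y,0)=0$; this is continuous because $|z(y,u)|\le1$. Define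
\[
J(y,x)=\begin{cases}\sigma(y,\zeta(y,x)),&|x|\le\frac12,\\[2pt] G\bigl(y,z(y,x/|x|),2|x|-1\bigr),&|x|\ge\frac12.\end{cases}
\]
The two formulas agree for $|x|=\frac12$ since $G_0=\sigma$, and $J(y,x)=\delta_x$ does not depend on $y$ for $|x|=1$. So $J\colon Q\to V_{t_n}$ is well defined and continuous. It is odd by equivariance under $-I\in O(n+1)$, and
\begin{equation}\label{eq:betaJ}
\beta J=\zeta\ \text{ on }\{|x|\le\tfrac12\},\qquad \beta J\ne0\ \text{ on }\{|x|\ge\tfrac12\}.
\end{equation}
The condition $\operatorname{diam}\le t$ in the definition of $V_t$, rather than $\operatorname{diam}<t$, is what puts the image of $J$ in $V_{t_n}$.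

\begin{example}\label{ex:circle}
Let $n=1$, $S^1\subset\mathbb{C}$, $t_1=2\pi/3$. A regular simplex is an equilateral triangle $y=\{a,e^{2\pi i/3}a,e^{4\pi i/3}a\}$, and $y\mapsto a^3$ is an odd homeomorphism $Y_1\to S^1$. So $(y,x)\mapsto(\sqrt{1-|x|^2}\,a^3,x)$ is an odd homeomorphism $Q_1\to S^3\subset\mathbb{C}^2$. For $G$ take the segment $(1-\tau)\sigma(y,z)+\tau\delta_{z/|z|}$. If $z$ lies on the edge $[v,v']$, its support lies in the arc of length $2\pi/3$ from $v$ to $v'$, so the diameter is at most $t_1$; and the arc lies in an open half plane, so $\beta\neq0$. Thus $J$ is an odd map $S^3\to V_{2\pi/3}$, and it can be used in two ways.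

First, for odd $f\colon S^1\to\mathbb{R}^3$ the odd map $F_fJ\colon S^3\to\mathbb{R}^3$ has a zero. With \eqref{eq:link} and Lemma~\ref{lem:lower} this gives $s_{1,2}=s_{1,3}=2\pi/3$.

Second, let $f(p)=(p,p^3)\in\mathbb{C}^2=\mathbb{R}^4$. If the first moment $\beta(\mu)$ of $\mu\in V_{2\pi/3}$ vanishes, then $\mu=\nu_y$ by Lemma~\ref{lem:simplex}(b), and the third moment is $a^3\ne0$. So $F_f$ has no zero on $V_{2\pi/3}$, and $F_fJ/|F_fJ|$ is an odd map $S^3\to S^3$. Odd self-maps of spheres have odd degree, so $J_*\ne0$ on $H_3(-;\mathbb{Z})$ and $V_{2\pi/3}$ is not $3$-connected.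
\end{example}

In the example, the group $H_1(Y_1)=\mathbb{Z}$ produces a class in $H_3$ that blocks $3$-connectivity, and the same class is seen by an odd map to $S^3$. Both effects set in at the same value $k=4$. For $n=2$ we shall find $H_1(Y_2)=\mathbb{Z}/3$. This group produces a class in $H_4$ that blocks $4$-connectivity, but it vanishes mod~$2$, and $Q_2$ has no odd map to $S^4$ or even to $S^5$. For $n\ge2$ two steps of the example need a substitute: the segment homotopy, and the third moment, which recovered $y$ from a measure equal to $\nu_y$.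

\section{Deforming the boundary of a cell}\label{sec:G}

For $n=2$ the segment from $\sigma(y,z)$ to $\delta_{z/|z|}$ leaves $V_{t_2}$. Let $v_1,v_2,v_3\in y$ and $m=(v_2+v_3)/|v_2+v_3|$. Then $|v_2+v_3|^2=\frac43$ and $\langle v_1,m\rangle=-\frac1{\sqrt3}<-\frac13$. If $z$ is in the interior of the face $v_1v_2v_3$ near the midpoint of $v_2v_3$, the support of the segment contains $v_1$ and a point near $m$, at distance greater than $t_2$. The spherical face has larger diameter than its vertex set. We therefore move supports instead of mixing measures: pushing a spherical face toward its center contracts the space of admissible measures on it, and $G$ is then built face by face.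

\begin{proof}[Proof of Lemma~\ref{lem:G}]
Fix $e\in Y$. For $\emptyset\ne F\subsetneq e$ with $|F|=q\le n+1$ and $v\in F$,
\[
\Bigl\langle v,\sum_{v'\in F}v'\Bigr\rangle=1-\frac{q-1}{n+1}>0 .
\]
This is where $F\ne e$ is used. So $m=m_F=\sum_Fv'/|\sum_Fv'|$ is defined, and $\langle p,m\rangle>0$ for every nonzero nonnegative combination $p$ of points of $F$. Let $T_F=\{z/|z|:z\in\operatorname{conv}F\}$ be the set of such $p$ of norm $1$, and let $D_F\subseteq V_{t_n}$ be the set of $\mu\in V_{t_n}$ supported on $T_F$. Then $\langle\beta(\mu),m\rangle>0$ on $D_F$, and $D_{F'}\subseteq D_F$ for $F'\subseteq F$. For $\tau\in[0,1]$ define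
\[
P^F_\tau\colon T_F\to T_F,\qquad P^F_\tau(p)=\frac{(1-\tau)p+\tau m}{|(1-\tau)p+\tau m|},
\]
so that $P^F_0=\mathrm{id}$ and $P^F_1\equiv m$.

\emph{Claim: $(P^F_\tau)_*D_F\subseteq D_F$.} For $\tau=1$ the image is $\{\delta_m\}$. Let $\tau<1$, $a=\tau/(1-\tau)$, and $p,p'\in T_F$ with $\langle p,p'\rangle\ge\cos t_n$. Since $\langle p,m\rangle$ and $\langle p',m\rangle$ are positive, $A=\langle p+am,p'+am\rangle\ge\langle p,p'\rangle$ and $|p+am|,|p'+am|\ge1$. Now $\langle P^F_\tau p,P^F_\tau p'\rangle=A/(|p+am||p'+am|)$. If $A\ge0$ this is at least $0>\cos t_n$; if $A<0$ it is at least $A\ge\cos t_n$.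

The boundary $\partial C_e$ is the union of the faces $\operatorname{conv}F$. We define $G(e,\cdot,\cdot)$ on the prisms $\Pi_F=\operatorname{conv}F\times[0,1]$, with values in $D_F$, by induction on $|F|$. For $F=\{v\}$ let $G=\delta_v$. For $|F|\ge2$ the map is prescribed on $\partial\Pi_F$: it is $\sigma(e,z)$ on the bottom, $\delta_{z/|z|}$ on the top, and given by induction on the sides; all values lie in $D_F$. The prism is the cone over $\partial\Pi_F$ with apex $(b_F,\frac12)$, where $b_F$ is the barycenter of $F$. Put
\[
G\bigl((1-\tau)\omega+\tau(b_F,\tfrac12)\bigr)=(P^F_\tau)_*G(\omega),\qquad\omega\in\partial\Pi_F,\ \tau\in[0,1].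
\]
The right side is continuous in $(\omega,\tau)$ and equals $\delta_{m_F}$ at $\tau=1$, so it descends to the cone. Its values lie in $D_F$ by the claim, hence $\beta\circ G\ne0$.

If $g\in O(n+1)$ fixes $e$, then $gm_F=m_{gF}$, $gb_F=b_{gF}$ and $gP^F_\tau=P^{gF}_\tau g$, so induction gives $G(e,gz,\cdot)=g_*G(e,z,\cdot)$. Hence $G(ge,gz,\cdot)=g_*G(e,z,\cdot)$ is a consistent definition for all $g\in O(n+1)$. It is continuous because $O(n+1)\times\partial C_e\times[0,1]\to\partial E\times[0,1]$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map.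
\end{proof}

\section{The homology of the join survives}\label{sec:survive}

\begin{lemma}\label{lem:HQ}
With any coefficients, the quotient map $Q\to Q/S^n$ is injective on reduced homology, $\tilde H_i(Q)=0$ for $i\le n+1$, and $H_i(Q)\cong H_{i-n-1}(Y)$ for $i\ge n+2$.
\end{lemma}

\begin{proof}
We have $\tilde H_i(Q/S^n)\cong H_i(Q,S^n)\cong H_i(Y\times(D^{n+1},S^n))\cong H_{i-n-1}(Y)$. The inclusion $S^n\hookrightarrow Q$ extends over a disk $\{y_0\}\times D^{n+1}$, so the sequence of the pair breaks into short exact sequences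
\[
0\to\tilde H_i(Q)\to H_i(Q,S^n)\xrightarrow{\ \partial\ }\tilde H_{i-1}(S^n)\to0 .
\]
This gives everything except the case $i=n+1$. There $H_{n+1}(D^{n+1},S^n)\to H_{n+1}(Q,S^n)$ is an isomorphism because $Y$ is connected, so $\partial$ is an isomorphism.
\end{proof}

To show that $J_*$ is injective we need a map out of $V_t$, and we have no global description of $V_t$. But $Q/S^n$ can be mapped to by local data: a measure with small barycenter is close to some $\nu_y$ and is sent to the pair (nearby simplex, barycenter); all other measures are sent to the base point.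

\begin{proposition}\label{prop:survive}
There is $\varepsilon_n>0$ such that for $t_n\le t\le t_n+\varepsilon_n$ the map $J_*\colon\tilde H_*(Q)\to\tilde H_*(V_t)$ is injective, with any coefficients.
\end{proposition}

\begin{proof}
\emph{The nearby simplex.} The map $y\mapsto\nu_y$ is a continuous injection of the compact manifold $Y$ into the metrizable space $\mathcal{P}(S^n)$, hence an embedding with closed image. A compact manifold is an absolute neighborhood retract: whenever it is embedded as a closed subset of a metrizable space, it is a retract of an open neighborhood. So there are an open set $U\supseteq\{\nu_y:y\in Y\}$ and a map $R\colon U\to Y$ with $R(\nu_y)=y$.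

\emph{Claim: there are $\varepsilon_n,\delta_0>0$ such that every $\mu\in\mathcal{P}(S^n)$ with $\operatorname{diam}\operatorname{supp}\mu\le t_n+\varepsilon_n$ and $|\beta(\mu)|<\delta_0$ lies in $U$.} Otherwise there are $\mu_j\notin U$ with $\operatorname{diam}\operatorname{supp}\mu_j\le t_n+\frac1j$ and $|\beta(\mu_j)|<\frac1j$. A subsequence converges to some $\mu\notin U$ with $\beta(\mu)=0$. An open ball $O$ about a point of $\operatorname{supp}\mu$ has $0<\mu(O)\le\liminf\mu_j(O)$, so it meets $\operatorname{supp}\mu_j$ for large $j$. Hence $\operatorname{diam}\operatorname{supp}\mu\le t_n$, and Lemma~\ref{lem:simplex}(b) gives $\mu=\nu_y\in U$, a contradiction. (The limit need not be finitely supported; this is why $U$ is taken in $\mathcal{P}(S^n)$.)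

\emph{The collapse map.} By \eqref{eq:betaJ} and compactness, $|\beta J|\ge\eta>0$ on $\{|x|\ge\frac12\}$; at $|x|=\frac12$ this says $|z(y,u)|\ge\eta$ for all $y,u$. Let $\delta=\min(\delta_0,\eta)$, let $\bar B_\delta\subset\mathbb{R}^{n+1}$ be the closed ball of radius $\delta$, and let $\Sigma=(Y\times\bar B_\delta)/(Y\times\partial\bar B_\delta)$ with base point $*$. For $t_n\le t\le t_n+\varepsilon_n$ define $\Phi\colon V_t\to\Sigma$ by
\[
\Phi(\mu)=[R(\mu),\beta(\mu)]\ \text{ if }|\beta(\mu)|<\delta,\qquad\Phi(\mu)=*\ \text{ otherwise.}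
\]
It is continuous on the open set $\{|\beta|<\delta\}$. Since $Y$ is compact, every neighborhood of $*$ contains $\{[y,x]:|x|>\delta'\}$ for some $\delta'<\delta$, and $\Phi$ maps the open set $\{|\beta|>\delta'\}$ into it. So $\Phi$ is continuous at the remaining points.

\emph{The composite.} We have $|\zeta|\ge\eta\ge\delta$ when $|x|\ge\frac12$, so the open set $W=\{|\zeta|<\delta\}\subset Y\times D^{n+1}$ lies in $\{|x|<\frac12\}$. By \eqref{eq:betaJ}, $\Phi J=[R\sigma(y,\zeta),\zeta]$ on $W$ and $\Phi J=*$ off $W$. For $\tau\in[0,1]$ let $H_\tau=[R\sigma(y,\tau\zeta),\zeta]$ on $W$ and $H_\tau=*$ off $W$. This is defined since $\sigma(y,\tau\zeta)\in V_{t_n}$ has barycenter of norm $\tau|\zeta|<\delta_0$. It is continuous by the argument used for $\Phi$, with $|\zeta|$ in place of $|\beta|$, and it equals $*$ for $|x|=1$, so it is a homotopy on $Q$. We have $H_1=\Phi J$, and $R\sigma(y,0)=y$ gives $H_0(y,|x|u)=[y,\kappa u]$ with $\kappa=\min(|\zeta|,\delta)$. The functions $\kappa$ and $\delta|x|$ take values in $[0,\delta]$, vanish at $x=0$ and equal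 $\delta$ at $|x|=1$. So $[y,((1-\tau)\kappa+\tau\delta|x|)u]$ is a homotopy on $Q$ from $H_0$ to $(y,x)\mapsto[y,\delta x]$, which is the quotient map $Q\to Q/S^n$ followed by a homeomorphism $Q/S^n\cong\Sigma$. By Lemma~\ref{lem:HQ}, $\Phi_*J_*$ is injective, and so is $J_*$.
\end{proof}

The number $\varepsilon_n$ comes from compactness and is not explicit, but it is needed: failure of connectivity for $t\le t_n$ alone would give only $r_{n,k}\ge t_n$.

\begin{proof}[Proof of Theorem~\ref{thm:criteria}(1)]
Let $k-1\ge n+1+c$. For $t<t_n$ the space $V_t$ is not $n$-connected by Lemma~\ref{lem:lower}. For $t_n\le t\le t_n+\varepsilon_n$ the group $H_{n+1+c}(V_t;\mathbb{Z})$ contains $H_{n+1+c}(Q;\mathbb{Z})\cong H_c(Y;\mathbb{Z})\ne0$; the isomorphism needs $c\ge1$. By the Hurewicz theorem a $(k-1)$-connected space has $\tilde H_i=0$ for $i\le k-1$. So $V_t$ is not $(k-1)$-connected for any $t\le t_n+\varepsilon_n$.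
\end{proof}

\section{Odd maps out of the join, and the counterexample}\label{sec:counter}

Let $X$ be a space with a free involution such that $\pi\colon X\to X/\pm$ is a double cover of a path-connected space. Its class $w_X\in H^1(X/\pm;\mathbb{F}_2)=\operatorname{Hom}(\pi_1(X/\pm),\mathbb{F}_2)$ takes the value $1$ on the loops whose lifts are not closed. An odd map $X\to X'$ induces a map of quotients that pulls $w_{X'}$ back to $w_X$. For the sphere $S^m$ the class is the generator $\alpha$ of $H^*(\mathbb{RP}^m;\mathbb{F}_2)=\mathbb{F}_2[\alpha]/(\alpha^{m+1})$. The transfer (or Gysin) sequence of the cover, with $\mathbb{F}_2$ coefficients, is the exact sequence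
\begin{equation}\label{eq:gysin}
\cdots\to H^i(X/\pm)\xrightarrow{\ \pi^*\ }H^i(X)\xrightarrow{\ \mathrm{tr}\ }H^i(X/\pm)\xrightarrow{\ \cup w_X\ }H^{i+1}(X/\pm)\to\cdots
\end{equation}

\begin{lemma}\label{lem:upper}
If $w_Q^k\ne0$, then $s_{n,k}\le t_n$.
\end{lemma}

\begin{proof}
If $s_{n,k}>t_n$, then by \eqref{eq:link} there is an odd $f\colon S^n\to\mathbb{R}^k$ such that $F_f$ has no zero on $V_{t_n}$. Then $F_fJ/|F_fJ|$ is an odd map $Q\to S^{k-1}$, and $w_Q^k$ is the pullback of $\alpha^k=0\in H^k(\mathbb{RP}^{k-1};\mathbb{F}_2)$.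
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The group $H_1(Y_2;\mathbb{Z})$.} Let $2T\subset S^3$ be the preimage of $A_4\subset SO(3)$ in the group of unit quaternions, the binary tetrahedral group. Then $Y_2=SO(3)/A_4=S^3/2T$, so $H_1(Y_2;\mathbb{Z})=(2T)^{\mathrm{ab}}$. Take the tetrahedron with vertices $\frac1{\sqrt3}(\pm1,\pm1,\pm1)$ having an even number of minus signs. The three double transpositions are the rotations by $\pi$ about the coordinate axes, and they lift to $\pm i,\pm j,\pm k$. Since $iji^{-1}j^{-1}=-1$, the kernel $\{\pm1\}$ of $2T\to A_4$ consists of commutators, and $(2T)^{\mathrm{ab}}=A_4^{\mathrm{ab}}$. A $3$-cycle permutes the three double transpositions cyclically under conjugation, so they have the same image in $A_4^{\mathrm{ab}}$; the product of two is the third, so this image is trivial. The quotient of $A_4$ by the Klein four-group is $\mathbb{Z}/3$. Hence $H_1(Y_2;\mathbb{Z})=\mathbb{Z}/3$.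

\emph{The bound on $r$.} Theorem~\ref{thm:criteria}(1) with $n=2$, $c=1$ gives $r_{2,6}\ge r_{2,5}\ge t_2+\varepsilon_2$.

\emph{The bound on $s$.} We have $H_1(Y_2;\mathbb{F}_2)=\mathbb{Z}/3\otimes\mathbb{F}_2=0$, and $H_2(Y_2;\mathbb{F}_2)\cong H^1(Y_2;\mathbb{F}_2)=0$ by Poincar\'e duality on the closed $3$-manifold $Y_2$. By Lemma~\ref{lem:HQ}, $H^i(Q_2;\mathbb{F}_2)=0$ for $1\le i\le5$. So $\mathrm{tr}=0$ in \eqref{eq:gysin} for $1\le i\le5$, and also for $i=0$, where $\pi^*$ is onto because $Q_2$ is connected. Thus $\cup w_Q$ is injective on $H^i$ for $0\le i\le5$, and $w_Q^6\ne0$. Lemmas~\ref{lem:upper} and~\ref{lem:lower} give $t_2\le s_{2,5}\le s_{2,6}\le t_2$.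
\end{proof}

\section{Higher dimensions}\label{sec:higher}

For larger $n$ we do not rely on vanishing of the mod~$2$ cohomology of $Q$. We first transfer the question from $Q$ to $Y$, then find nonzero powers of $w_Y$ by mapping simpler spaces into $Y$. Cohomology has $\mathbb{F}_2$ coefficients until further notice.

\subsection*{From $Y$ to $Q$}

\begin{proof}[Proof of Theorem~\ref{thm:criteria}(2)]
Let $M=n+1$ and $B=Q/\pm$. We show $w_Q^{M+h}\ne0$. Then $w_Q^k\ne0$ for $k\le M+h$, and Lemmas~\ref{lem:upper} and~\ref{lem:lower} finish the proof.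

Let $B'\subset B$ be the open set of classes with $x\neq0$. Pushing $x$ radially outward deforms $B'$ onto $\mathbb{RP}^n=S^n/\pm$, so $H^i(B')=0$ for $i\ge M$. Excising $\mathbb{RP}^n$ identifies $H^*(B,B')$ with $H^*(\xi,\xi\setminus0)$, where $\xi=(Y\times\operatorname{int}D^M)/\pm$ is the open disk bundle of a rank~$M$ vector bundle over $Y/\pm$, and $0$ is the zero section. By the Thom isomorphism there is $\vartheta\in H^M(\xi,\xi\setminus0)$ such that $b\mapsto b\,\vartheta$ is an isomorphism $H^i(Y/\pm)\to H^{M+i}(\xi,\xi\setminus0)$. As $Y/\pm$ is connected, $\vartheta$ is the only nonzero element of $H^M(B,B')$.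

Let $\iota\colon H^*(B,B')\to H^*(B)$ be the natural map. For fixed $y$, the map $(x,\pm\sqrt{1-|x|^2})\mapsto(\pm y,x)$ is an odd map $S^M\to Q$, so $w_Q^M$ pulls back to $\alpha^M\ne0$ on $\mathbb{RP}^M$. Since $H^M(B')=0$, the nonzero class $w_Q^M$ is in the image of $\iota$, and therefore $w_Q^M=\iota(\vartheta)$. This settles $h=0$. Let $h\ge1$. Then $w_Q^{M+h}=\iota(w_Q^h\vartheta)$. The projection $Y\times\operatorname{int}D^M\to Y$ is odd, so $w_Q|_\xi$ is the pullback of $w_Y$, and $w_Q^h\vartheta$ is the image of $w_Y^h\ne0$ under the Thom isomorphism. Finally $\iota$ is injective in degree $M+h$, because $H^{M+h-1}(B')=0$.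
\end{proof}

\subsection*{Principal $SO(m)$-bundles}
By Borel \cite{borel}, $H^*(SO(m))$ has a simple system of universally transgressive generators $x_1,\dots,x_{m-1}$, with $x_i$ of degree $i$ transgressing to the Stiefel--Whitney class $w_{i+1}$. \emph{Simple system} means that the products $x_{i_1}\cdots x_{i_p}$ with $i_1<\dots<i_p$ form a basis. By naturality under classifying maps, the rest means the following. Let $P\to B$ be a principal $SO(m)$-bundle over a connected base, with associated vector bundle $\xi$. In the Serre spectral sequence, $E_2^{p,q}=H^p(B)\otimes H^q(SO(m))$, the differentials $d_r\colon E_r^{p,q}\to E_r^{p+r,q-r+1}$ are derivations, and the kernel of $H^p(B)\to H^p(P)$ is the kernel of $E_2^{p,0}\to E_\infty^{p,0}$. Then $d_rx_i=0$ for $r\le i$, and $d_{i+1}x_i$ is the class of $w_{i+1}(\xi)$.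

\subsection*{An odd map from $SO(N)$}

\begin{lemma}\label{lem:power}
Let $N=2^{\lfloor\log_2(n+1)\rfloor}$. Then $w_Y^{N-1}\ne0$.
\end{lemma}

\begin{proof}
If $n+1=N$, then $-I\in SO(N)$ and the orbit map $SO(N)\to Y$ is odd. In general we use a symmetry of the simplex to absorb the $j=n+1-N$ extra dimensions. Since $n+1<2N$ we have $2j<n+1$, so $S_{n+2}$ contains $j$ disjoint transpositions. They act as reflections whose normals $v-v'$ are orthogonal, since $\langle v_1-v_2,v_3-v_4\rangle=0$ for distinct vertices. Their product has eigenvalue $-1$ with multiplicity $j$ and $1$ with multiplicity $N$. After a rotation we obtain $e\in Y$ with $\operatorname{diag}(-I_j,I_N)e=e$. As $N$ is even, $A\mapsto-A$ is a free involution of $SO(N)$, and $A\mapsto\operatorname{diag}(I_j,A)e$ is odd: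
\[
\operatorname{diag}(I_j,-A)\,e=-\operatorname{diag}(I_j,A)\operatorname{diag}(-I_j,I_N)\,e=-\operatorname{diag}(I_j,A)\,e .
\]
So it suffices to show $\bar w^{N-1}\ne0$ for $\bar w=w_{SO(N)}$.

The first column is an odd map $SO(N)\to S^{N-1}$. It induces $p\colon SO(N)/\pm\to\mathbb{RP}^{N-1}$ with $p^*\alpha=\bar w$. The group $SO(N-1)$ acts freely on $SO(N)/\pm$ by right multiplication with $\operatorname{diag}(1,A')$, and $p$ is the resulting principal bundle. For $A$ with columns $a_1,\dots,a_N$, the map $(A,\lambda)\mapsto(a_1,\sum_i\lambda_ia_{i+1})$ identifies the associated vector bundle with $TS^{N-1}/\pm=T\mathbb{RP}^{N-1}$. Its total Stiefel--Whitney class is $(1+\alpha)^N=1+\alpha^N=1$; here we use that $N$ is a power of $2$. So $d_rx_i=0$ for all $r$ and $i$. The $x_i$ and the bottom row generate $E_2$ as an algebra, so all differentials vanish, $p^*$ is injective, and $\bar w^{N-1}=p^*\alpha^{N-1}\ne0$.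
\end{proof}

\begin{remark}
For $N=2$ and $N=4$ no spectral sequence is needed: left multiplication by unit complex numbers or unit quaternions is an odd map $S^{N-1}\to SO(N)$, which pulls $\bar w^{N-1}$ back to $\alpha^{N-1}$.
\end{remark}

\subsection*{One more power for $n=6$}
For $n=6$, Lemma~\ref{lem:power} gives $w_Y^3\neq0$ and reaches $k=10$, while our lower bound on $r_{6,k}$ starts at $k=11$. To gain one power we use a larger $2$-group of symmetries of the simplex.

\begin{lemma}\label{lem:six}
For $n=6$, $w_Y^4\ne0$.
\end{lemma}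

\begin{proof}
Fix $e\in Y_6$ and let $L\cong(\mathbb{Z}/2)^4\subset S_8\subset O(7)$ be generated by four disjoint transpositions $g_1,\dots,g_4$ of its vertices. Then $H^*(BL)=\mathbb{F}_2[\ell_1,\dots,\ell_4]$, where $\ell_i\in\operatorname{Hom}(L,\mathbb{F}_2)=H^1(BL)$ is the basis dual to the $g_i$. Let $e_1,\dots,e_4$ be the elementary symmetric polynomials in the $\ell_i$, $e_0=1$, and $a=e_1$, so that $\operatorname{sgn}g=(-1)^{a(g)}$.

Put $\chi(g)=\operatorname{sgn}(g)\,g$. Its determinant is $\operatorname{sgn}(g)^8=1$, and $\chi\colon L\to SO(7)$ is an injective homomorphism because $-I\notin L$. Let $Z=SO(7)/\chi(L)$. From $A\chi(g)e=\operatorname{sgn}(g)Ae$ we get a map $\phi\colon Z\to Y_6/\pm$, $A\chi(L)\mapsto\pm Ae$. A loop in $Z$ lifts to a path from $A$ to $A\chi(g)$ in $SO(7)$, whose image in $Y_6$ is closed exactly when $\operatorname{sgn}g=1$. So $\phi^*w_Y=\psi^*a$, where $\psi\colon Z\to BL$ classifies the cover $SO(7)\to Z$. It suffices to show $\psi^*a^4\ne0$.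

Up to homotopy, $\psi$ is the projection $(SO(7)\times EL)/L\to BL$, a principal $SO(7)$-bundle whose associated vector bundle $\xi$ is that of the representation $\chi$. An element $g\in L$ acts on the normal line of the reflection $g_i$ by $(-1)^{\ell_i(g)}$ and trivially on the $3$-dimensional orthogonal complement of the four lines. After the twist by the sign, $\xi$ is a sum of line bundles with first Stiefel--Whitney classes $a,a,a$ and $a+\ell_i$. Therefore
\[
w(\xi)=(1+a)^3\prod_{i=1}^4(1+a+\ell_i)=\sum_{i=0}^4e_i(1+a)^{7-i},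
\qquad w_p(\xi)=\sum_{i\le p}\binom{7-i}{p-i}e_ia^{p-i}.
\]
The binomial coefficients, for $i=0,\dots,p$, are $7,1$ for $p=1$; $21,6,1$ for $p=2$; $35,15,5,1$ for $p=3$; and $35,20,10,4,1$ for $p=4$. With $e_1=a$ this gives $w_1(\xi)=0$ and
\[
w_2'=a^2+e_2,\qquad w_3'=ae_2+e_3,\qquad w_4'=a^4+e_4,
\]
where $w_p'=w_p(\xi)$.

In degrees $1,2,3$ the group $H^*(SO(7))$ has bases $\{x_1\}$, $\{x_2\}$, $\{x_3,x_1x_2\}$. Three differentials can hit position $(4,0)$. The map $d_2$ on $E_2^{2,1}=H^2(BL)x_1$ has image $H^2(BL)w_2'$. The map $d_3$ on $E_3^{1,2}=H^1(BL)x_2$ has image $H^1(BL)w_3'$ modulo the previous image. The source $E_4^{0,3}$ of $d_4$ lies in the kernel of $d_2$ on $\langle x_3,x_1x_2\rangle$. Here $d_2x_3=0$ and $d_2(x_1x_2)=w_2'x_2\ne0$, because $w_2'=\sum\ell_i^2+e_2\neq0$. So $E_4^{0,3}=\langle x_3\rangle$, and $d_4x_3=w_4'$ modulo the previous images. Hence the kernel of $\psi^*$ on $H^4(BL)$ lies in the ideal $I=(w_2',w_3',w_4')$.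

To see that $a^4\notin I$ we find a common zero of the generators with $a\ne0$. All three vanish when every $e_i$ equals $1$, that is, when the $\ell_i$ are the roots of $T^4+T^3+T^2+T+1=(T^5-1)/(T-1)$. Let $\omega\in\mathbb{F}_{16}$ be a primitive fifth root of unity, which exists since $\mathbb{F}_{16}^\times$ is cyclic of order $15$. The ring map $H^*(BL)\to\mathbb{F}_{16}$, $\ell_i\mapsto\omega^i$, sends each $e_i$ to $1$, kills $I$, and sends $a^4$ to $1$.
\end{proof}

\subsection*{Integral homology of $Y$}

\begin{lemma}\label{lem:homology}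
$H_3(Y_n;\mathbb{Z})\ne0$ for $n\ge2$, and $H_2(Y_n;\mathbb{Z})\ne0$ for $n=4,5$.
\end{lemma}

\begin{proof}
On the Lie algebra of $SO(n+1)$ let $\langle X,X'\rangle=-\operatorname{tr}(XX')$. The trilinear form $\langle[X_1,X_2],X_3\rangle$ is alternating and invariant under conjugation, so it extends to a bi-invariant $3$-form $\Omega$ on $SO(n+1)$. Inversion acts on bi-invariant $p$-forms by $(-1)^p$ and commutes with $d$, and $d\Omega$ is bi-invariant; so $d\Omega=-d\Omega=0$. For $n\ge2$ there is a subgroup $SO(3)$, whose Lie algebra has a basis with $[X_1,X_2]=X_3$. On it $\Omega$ restricts to a volume form, so $\Omega$ is not exact by Stokes' theorem. Being right invariant, $\Omega$ descends to a closed form on $Y_n=SO(n+1)/A_{n+2}$, which is not exact because its pullback is not. So $H^3(Y_n;\mathbb{R})\ne0$ and $H_3(Y_n;\mathbb{Z})\ne0$.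

Let $n=4,5$, and let $\mathbb{Z}_{(3)}$ be the integers localized at $3$. By Schur \cite{schur}, $H_2(A_6;\mathbb{Z})\cong H_2(A_7;\mathbb{Z})\cong\mathbb{Z}/6$. The group $\mathrm{Spin}(n+1)$ is $2$-connected and double covers $SO(n+1)$. Transfer followed by projection is multiplication by $2$, a unit of $\mathbb{Z}_{(3)}$, so the projection is onto in homology and $H_q(SO(n+1);\mathbb{Z}_{(3)})=0$ for $q=1,2$. In the homology Serre spectral sequence of $SO(n+1)\to Y_n\to BA_{n+2}$ the rows $q=1,2$ vanish, so
\[
H_2(Y_n;\mathbb{Z})\otimes\mathbb{Z}_{(3)}\cong H_2(Y_n;\mathbb{Z}_{(3)})\cong H_2(A_{n+2};\mathbb{Z}_{(3)})\cong\mathbb{Z}/3.\qedhere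
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ranges}]
Part (1) is Theorem~\ref{thm:criteria}(2) with $h=N-1$ (Lemma~\ref{lem:power}) and, for $n=6$, with $h=4$ (Lemma~\ref{lem:six}). Part (2) is Theorem~\ref{thm:criteria}(1) with $c=3$ and, for $n=4,5$, with $c=2$ (Lemma~\ref{lem:homology}). For (3), the table lists the ranges obtained, with Theorem~\ref{thm:A} used for $n=2$; note $N=4$ for $3\le n\le6$ and $N\ge8$ for $n\ge7$.
\begin{center}
\begin{tabular}{l|cccccc}
$n$ & $2$ & $3$ & $4$ & $5$ & $6$ & $\ge7$\\ \hline
$s_{n,k}=t_n$ for $n+1\le k\le$ & $6$ & $7$ & $8$ & $9$ & $11$ & $n+N$\\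
$r_{n,k}>t_n$ for $k\ge$ & $5$ & $8$ & $8$ & $9$ & $11$ & $n+5$
\end{tabular}
\end{center}
The two ranges overlap in the pairs listed in (3). For $n=3$ they do not overlap.
\end{proof}

\section{The circle at all scales}\label{sec:circle}

Let $\rho_l=\frac{2\pi l}{2l+1}$, so $\rho_1=t_1$. Moy \cite{moy} proved that $\mathrm{VR}^m(S^1;t)\simeq S^{2l+1}$ for $\rho_l\le t<\rho_{l+1}$. This bounds $r_{1,k}$ from above. The matching lower bound for $s_{1,k}$ comes from the odd moments, as in Example~\ref{ex:circle}, and does not use Moy's theorem.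

\begin{lemma}\label{lem:trig}
Let $l\ge1$ and $f(\theta)=(\cos m\theta,\sin m\theta)_{m=1,3,\dots,2l-1}\in\mathbb{R}^{2l}$. If $X\subseteq S^1$ and $\operatorname{diam}X<\rho_l$, then $0\notin\operatorname{conv}f(X)$. Hence $s_{1,2l}\ge\rho_l$.
\end{lemma}

\begin{proof}
We may take $X$ finite and nonempty. It suffices to find a linear functional of $f$, that is, a real trigonometric polynomial $p$ with only odd frequencies at most $2l-1$, that is positive on $X$. Such a $p$ is negative on $-X$, so what matters is how often $X$ and $-X$ alternate. Since $\operatorname{diam}X<\pi$, the two sets are disjoint; color $X$ white and $-X$ black. Fix $z\in X$ and walk counterclockwise from $z$ to $-z$ through the points of $X\cup-X$. The endpoints have opposite colors, so the number of color changes is odd, say $2q-1$.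

\emph{The diameter bounds $q$.} Let $z_0=z$, let $z_i$ be the first point after the $i$th change for $1\le i\le2q-2$, and let $z_{2q-1}=-z$. Consecutive $z_i$ have opposite colors, and the $2q-1$ arcs between them have total length $\pi$. So there are $x,x'\in X$ with $d(x,-x')\le\frac\pi{2q-1}$, and
\[
\pi-\frac{\pi}{2l+1}=\rho_l>d(x,x')=\pi-d(x,-x')\ge\pi-\frac\pi{2q-1}.
\]
Thus $2q-1<2l+1$, that is, $2q-1\le2l-1$.

\emph{The polynomial.} Choose angles $c_1<\dots<c_{2q-1}$ on the open half circle from $z$ to $-z$, one strictly inside each gap where the color changes, and let $p(\theta)=\pm\prod_i\sin(\theta-c_i)$. The zeros of $p$ on the circle are the points $c_i$ and $c_i+\pi$. They are simple, and by antipodal symmetry they lie one in each gap of the full circle where the color changes. So $p$ has one sign on the white points, and we choose it positive. Expanding each factor in $e^{\pm i\theta}$ shows that each frequency of $p$ is a sum of $2q-1$ terms $\pm1$, so it is odd and at most $2l-1$ in absolute value.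

Finally $f$ is odd, since $\theta\mapsto\theta+\pi$ changes the sign of $\cos m\theta$ and $\sin m\theta$ for odd $m$. This gives $s_{1,2l}\ge\rho_l$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:circle}]
The case $k=1$ is the case $k\le n$ of Section~\ref{sec:intro}. Let $l\ge1$. By Moy's theorem $V_{\rho_l}\simeq S^{2l+1}$ is $2l$-connected, so $r_{1,2l+1}\le\rho_l$. By Lemma~\ref{lem:trig}, \eqref{eq:sler} and monotonicity in $k$, we have $\rho_l\le s_{1,2l}\le s_{1,k}\le r_{1,k}\le r_{1,2l+1}\le\rho_l$ for $k=2l$ and $k=2l+1$.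
\end{proof}

\begin{thebibliography}{9}

\bibitem{borel} Borel, 1953.

\bibitem{proposal} \emph{Dissertation Proposal - Simplicial Metric Thickenings of Spheres}, \texttt{https://\allowbreak people.clas.ufl.edu/\allowbreak henry-adams/\allowbreak files/\allowbreak JohnBush\_\allowbreak ThesisProposal2019.pdf}.

\bibitem{moy} Moy, \emph{Vietoris--Rips metric thickenings of the circle}, J. Appl. Comput. Topol., 2023.

\bibitem{schur} Schur, 1911.

\end{thebibliography}
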